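\title{The ordinal $\omega_1^{\omega_1}$ is unsound}

\begin{abstract}
An ordinal $\eta$ is sound if for every sequence $\langle B_n\mid n\in\omega\rangle$ of subsets of $\eta$ the unions $\bigcup_{n\in a}B_n$, $a\subseteq\omega$, have only countably many order types. We prove in ZF that $\omega_1^{\omega_1}$ is unsound, by building a well-order in which the order type of a union reveals the rank of a well-founded tree. We also prove that if $\omega_1$ is regular and does not inject into $\mathcal P(\omega)$, then every ordinal below $\omega_1^{\omega_1}$ is sound, so that $\omega_1^{\omega_1}$ is then the least unsound ordinal.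
\end{abstract}

\section{Sound and unsound ordinals}\label{sec:intro}

We work in ZF. A set is \emph{countable} if it injects into $\omega$, the order type of a well-ordered set $A$ is written $\operatorname{otp}(A)$, and all exponentiation of ordinals is ordinal exponentiation.

\begin{definition}\label{def:sound}
Let $\eta$ be an ordinal. An \emph{$(\eta)$-sequence} is a sequence $B=\langle B_n\mid n\in\omega\rangle$ of subsets of $\eta$. For $a\subseteq\omega$ put
\[
\tau_B(a)=\operatorname{otp}\Big(\bigcup_{n\in a}B_n\Big).
\]
The \emph{spektron} of $B$ is the set $\{\tau_B(a)\mid a\subseteq\omega\}$. The ordinal $\eta$ is \emph{sound} if every $(\eta)$-sequence has countable spektron, and \emph{unsound} otherwise.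
\end{definition}

The spektron records how many different lengths can be assembled from countably many given sets. Finite sets $a$ contribute only countably many values, so an uncountable spektron must come from the infinite unions. Any countably infinite set may replace $\omega$ as the index set. If $\eta\le\eta'$, then every $(\eta)$-sequence is an $(\eta')$-sequence; so the unsound ordinals, if there are any, are exactly those from the least one on.

A countable $\eta$ is sound, since every spektron is contained in $\eta+1$. The first uncountable ordinal is sound as soon as it is \emph{regular}, meaning that every countable subset of $\omega_1$ is bounded in $\omega_1$. Indeed, let $\delta<\omega_1$ be a strict upper bound for the union of those $B_n$ that are bounded. If $a$ contains an $n$ with $B_n$ unbounded, then $B_n$ is uncountable and $\tau_B(a)=\omega_1$; otherwise $\tau_B(a)\le\delta$. The spektron is contained in $(\delta+1)\cup\{\omega_1\}$.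

How far soundness persists depends on the relation between $\omega_1$ and $\mathcal P(\omega)$. We write $\aleph_1\leqslant2^{\aleph_0}$ if there is an injection of $\omega_1$ into $\mathcal P(\omega)$, and $\aleph_1\nleqslant2^{\aleph_0}$ if there is none. The latter statement is not to be read as $\aleph_1\ne2^{\aleph_0}$; it contradicts the axiom of choice, which well-orders the uncountable set $\mathcal P(\omega)$. The following results are from \cite{unsound}. Suppose that $\omega_1$ is regular.
\begin{enumerate}
\item[(i)] Every ordinal below $\omega_1^{\omega+2}$ is sound.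
\item[(ii)] If $\aleph_1\leqslant2^{\aleph_0}$, the least unsound ordinal is $\omega_1^{\omega+2}$.
\item[(iii)] If $\aleph_1\nleqslant2^{\aleph_0}$, every ordinal below $\omega_1^{\omega+\omega+1}$ is sound.
\end{enumerate}
Problem 6.0 of \cite{unsound} asks whether unsound ordinals can disappear altogether, DC being the axiom of dependent choices:
\begin{quote}
\emph{Is it consistent with, say, $\mathrm{ZF}+\mathrm{DC}+\aleph_1\nleqslant2^{\aleph_0}$ that every ordinal is sound?}
\end{quote}

There is a reason to guess yes. If $\aleph_1\nleqslant2^{\aleph_0}$, one cannot list $\aleph_1$ sets $a\subseteq\omega$ with distinct values $\tau_B(a)$, and (iii) shows that the hypothesis does push the sound ordinals past $\omega_1^{\omega+2}$. But an uncountable spektron asks for less than such a list. It asks for a map \emph{from} $\mathcal P(\omega)$ with uncountably many ordinal values, and ZF provides one outright: the rank of well-founded trees on $\omega$ takes every countable ordinal as a value. The question is whether this map can be imitated by some $\tau_B$. It can.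

\begin{theorem}[ZF]\label{thm:unsound}
There is an $(\omega_1^{\omega_1})$-sequence whose spektron contains uncountably many ordinals. Hence $\omega_1^{\omega_1}$, and every larger ordinal, is unsound.
\end{theorem}

The answer to the problem is therefore no: $\mathrm{ZF}+\mathrm{DC}+\aleph_1\nleqslant2^{\aleph_0}$ proves that some ordinal is unsound, and adding to it the statement that every ordinal is sound gives an inconsistent theory. In the case at issue the bound is sharp.

\begin{theorem}[ZF]\label{thm:sound}
Suppose that $\omega_1$ is regular and $\aleph_1\nleqslant2^{\aleph_0}$. Then every ordinal below $\omega_1^{\omega_1}$ is sound. Hence $\eta$ is unsound if and only if $\eta\ge\omega_1^{\omega_1}$.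
\end{theorem}

Since DC implies that $\omega_1$ is regular (see Section~\ref{sec:prelim}), Theorem~\ref{thm:sound} applies under the hypotheses of the problem. Together with (ii) it gives the following.

\begin{corollary}[ZF]\label{cor:least}
Suppose that $\omega_1$ is regular. The least unsound ordinal is $\omega_1^{\omega+2}$ if $\aleph_1\leqslant2^{\aleph_0}$, and $\omega_1^{\omega_1}$ if $\aleph_1\nleqslant2^{\aleph_0}$.
\end{corollary}

The proofs of the two theorems, in Sections~\ref{sec:trees} and~\ref{sec:sound}, are independent of each other and do not use (i)--(iii).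

\section{Countability and ordinal arithmetic in ZF}\label{sec:prelim}

\paragraph{Countable sets.}
Subsets, images, finite unions and finite products of countable sets are countable, and so is the set of finite subsets of a countable set: in each case only finitely many injections into $\omega$ have to be fixed. A countable union of countable sets need not be handled by ZF alone, and regularity of $\omega_1$ is our substitute: the supremum of a countable family of countable ordinals is countable. An uncountable subset of $\omega_1$ has order type $\omega_1$; this applies to every interval $[\zeta,\omega_1)$ with $\zeta<\omega_1$.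

DC states that if $R$ is a relation on a nonempty set $X$ and every $x\in X$ has some $y$ with $x\mathrel{R}y$, then there is a sequence $\langle x_k\mid k\in\omega\rangle$ with $x_k\mathrel{R}x_{k+1}$ for all $k$. To deduce regularity, let $\xi_n<\omega_1$ for $n\in\omega$ and apply DC to the finite sequences $\langle e_0,\dots,e_{k-1}\rangle$ of injections $e_n\colon\xi_n\to\omega$, related by one-step extension. This yields $e_n$ for all $n$, and $x\mapsto(n,e_n(x))$, with $n$ least such that $x\in\xi_n$, injects $\sup_n\xi_n$ into $\omega\times\omega$.

\paragraph{Sums, products, powers.}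
For a well-ordered index set $I$, the sum $\sum_{i\in I}\theta_i$ is the order type of the concatenation of the $\theta_i$ in the order of $I$. A subset of a well-order has order type at most that of the whole; so a sum does not decrease when terms are increased or inserted. A sum of limit length is the supremum of its proper partial sums, and a sum may be computed by grouping its terms into consecutive intervals. The product $\theta\cdot\zeta=\sum_{i<\zeta}\theta$ consists of $\zeta$ copies of $\theta$; it is associative and satisfies $\theta(\zeta+\zeta')=\theta\zeta+\theta\zeta'$. We have $\omega_1^{\gamma+\chi}=\omega_1^\gamma\cdot\omega_1^\chi$, and $\omega_1^\gamma=\sup_{\chi<\gamma}\omega_1^\chi$ for limit $\gamma$. Without any assumption on $\omega_1$,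
\begin{equation}\label{eq:absorb1}
\delta+\omega_1=\omega_1\quad(\delta<\omega_1),\qquad \delta\cdot\omega_1=\omega_1\quad(0<\delta<\omega_1),
\end{equation}
because $\delta+\varepsilon$ and $\delta\cdot\varepsilon$ are countable and at least $\varepsilon$ for every $\varepsilon<\omega_1$. Consequently
\begin{equation}\label{eq:absorb2}
x+\omega_1^\gamma=\omega_1^\gamma\qquad\text{whenever }x<\omega_1^\gamma .
\end{equation}
For $\gamma=0$ we have $x=0$. For $\gamma=\chi+1$ there is $\delta<\omega_1$ with $x\le\omega_1^\chi\delta$, and $x+\omega_1^\gamma\le\omega_1^\chi(\delta+\omega_1)=\omega_1^\gamma$. For limit $\gamma$ take the supremum of $x+\omega_1^{\chi+1}=\omega_1^{\chi+1}$ over all large $\chi<\gamma$.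

\paragraph{Normal form in base $\omega_1$.}
For all $w$ and $\gamma$ there are unique $\varepsilon$ and $r<\omega_1^\gamma$ with $w=\omega_1^\gamma\varepsilon+r$. Repeated division gives the Cantor normal form: every $\theta>0$ is written in exactly one way as
\[
\theta=\omega_1^{\gamma_1}\delta_1+\dots+\omega_1^{\gamma_k}\delta_k,\qquad \gamma_1>\dots>\gamma_k,\quad 0<\delta_i<\omega_1,
\]
and then $\omega_1^{\gamma_1}\le\theta<\omega_1^{\gamma_1+1}$. The $\gamma_i$ are the \emph{exponents} and the $\delta_i$ the \emph{coefficients} of $\theta$.

\section{Reading the rank of a tree from an order type}\label{sec:trees}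

This section proves Theorem~\ref{thm:unsound}. Neither regularity of $\omega_1$ nor any form of choice is used.

\subsection{Trees and ranks}

A \emph{tree} is a nonempty set $T\subseteq\omega^{<\omega}$ closed under initial segments. For $\langle n\rangle\in T$ let $T_n=\{s:\langle n\rangle^\frown s\in T\}$, again a tree. The tree $T$ is \emph{well-founded} if it has no infinite branch. In that case every nonempty $A\subseteq T$ has a member with no proper extension in $A$; otherwise one obtains a branch by passing again and again to the first proper extension in $A$, in a fixed enumeration of $\omega^{<\omega}$. So for well-founded trees we may define the \emph{rank} by the recursion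
\[
\rho(T)=\sup\{\rho(T_n)+1:\langle n\rangle\in T\}.
\]
For the other trees put $\rho(T)=\infty$, a value above all ordinals. Thus $\rho(T)=0$ exactly when $T=\{\emptyset\}$. We use two properties of the rank.
\begin{enumerate}
\item[(R1)] If $\rho(T)\ne\infty$ and $\langle n\rangle\in T$, then $\rho(T_n)<\rho(T)$.
\item[(R2)] If $\sigma$ is an ordinal and $\sigma<\rho(T)$, then $\rho(T_n)\ge\sigma$ for some $n$ with $\langle n\rangle\in T$.
\end{enumerate}
For well-founded $T$ both are read off from the recursion. If $T$ has an infinite branch with first entry $n$, then $\rho(T_n)=\infty$, which gives (R2).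

\begin{lemma}\label{lem:ranks}
For every $\rho<\omega_1$ there is a tree of rank $\rho$.
\end{lemma}

\begin{proof}
Fix an injection $e\colon\rho\to\omega$, and for $\xi\le\rho$ let
\[
T^\xi=\{\langle e(\xi_0),\dots,e(\xi_{k-1})\rangle: k\ge0,\ \xi>\xi_0>\dots>\xi_{k-1}\}.
\]
Since $e$ is injective, an infinite branch of $T^\xi$ would decode to an infinite decreasing sequence of ordinals, so $T^\xi$ is well-founded. Moreover $\langle n\rangle\in T^\xi$ exactly when $n=e(\zeta)$ for some $\zeta<\xi$, and then $(T^\xi)_n=T^\zeta$. By induction $\rho(T^\xi)=\sup_{\zeta<\xi}(\zeta+1)=\xi$.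
\end{proof}

The injection $e$ is fixed for one $\rho$ at a time. A function assigning to every $\rho<\omega_1$ a tree of rank $\rho$ would inject $\omega_1$ into $\mathcal P(\omega^{<\omega})$ and so witness $\aleph_1\leqslant2^{\aleph_0}$; no such function will be needed.

\subsection{The orders $S_\alpha$}

We index our sequence by $\omega^{<\omega}$, so that trees are among the sets $a$. We want a well-order whose points carry labels $s\in\omega^{<\omega}$, such that the order type of the set of points with label in $T$ determines $\rho(T)$. The recursion for the rank suggests a recursion for the order: for each $n$ take a copy of the order with $n$ prefixed to all labels, concatenate these copies, repeat the result $\omega_1$ times, and add one last point with label $\emptyset$. The repetition multiplies the order type by $\omega_1$, so a step up in rank should become a step up in the exponent. This description, however, is circular. It is realized by the finite sequences of pairs $(u,n)\in\omega_1\times\omega$, where a sequence precedes its proper initial segments, and that order is not well-founded: $\langle t\rangle>\langle t,t\rangle>\langle t,t,t\rangle>\cdots$.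 The remedy is a third coordinate, an ordinal clock that must decrease at each step.

For $\alpha<\omega_1$ let $S_\alpha$ be the set of finite sequences
\[
p=\langle(u_0,n_0,\beta_0),\dots,(u_{k-1},n_{k-1},\beta_{k-1})\rangle,\qquad u_i<\omega_1,\quad n_i<\omega,\quad \alpha>\beta_0>\dots>\beta_{k-1},
\]
with $k\ge0$. The \emph{label} of $p$ is $\lambda(p)=\langle n_0,\dots,n_{k-1}\rangle$. Put $p<q$ if $p$ properly extends $q$, or if there is a place where both are defined and differ and at the first such place $i$ the triple $p(i)$ precedes $q(i)$ lexicographically (compare $u$ first, then $n$, then $\beta$).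

A nonempty $p\in S_\alpha$ is $\langle(u,n,\beta)\rangle^\frown q$ with $\beta<\alpha$ and $q\in S_\beta$. Two such sequences are compared by their first triples, and, if these agree, by the order of $S_\beta$; the empty sequence is the largest element. So $S_\alpha$ is the ordered sum of copies of $S_\beta$ over the triples $(u,n,\beta)\in\omega_1\times\omega\times\alpha$ in lexicographic order, followed by one last point. A sum of well-orders over a well-ordered index set is a well-order, and hence $S_\alpha$ is well-ordered, by induction on $\alpha$.

For a tree $T$ let $F(T,\alpha)=\operatorname{otp}\{p\in S_\alpha:\lambda(p)\in T\}$. The label of $\langle(u,n,\beta)\rangle^\frown q$ lies in $T$ exactly when $\langle n\rangle\in T$ and $\lambda(q)\in T_n$, and the label $\emptyset$ of the last point lies in every tree. Each $u<\omega_1$ contributes the same order type $X(T,\alpha)$, so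
\begin{equation}\label{eq:rec}
F(T,\alpha)=X(T,\alpha)\cdot\omega_1+1,\qquad X(T,\alpha)=\sum_{n:\,\langle n\rangle\in T}\ \sum_{\beta<\alpha}F(T_n,\beta).
\end{equation}

\begin{example}\label{ex:small}
Since $S_0=\{\emptyset\}$, we have $F(T,0)=1$. Let $k\le\omega$ be the number of $n$ with $\langle n\rangle\in T$. Then $X(T,1)=k$, so $F(T,1)$ is $1$ if $\rho(T)=0$ and $k\cdot\omega_1+1=\omega_1+1$ if $\rho(T)\ge1$. For $\alpha=2$, each $n$ contributes $F(T_n,0)+F(T_n,1)$ to $X(T,2)$, which is $2$ if $\rho(T_n)=0$ and $1+\omega_1+1=\omega_1+1$ otherwise. If $\rho(T)=0$, then $F(T,2)=1$. If $\rho(T)=1$, then $X(T,2)=2k$ and $F(T,2)=\omega_1+1$. If $\rho(T)\ge2$, then $\omega_1\le X(T,2)\le\omega_1\cdot2\cdot\omega$, and multiplying by $\omega_1$ gives $F(T,2)=\omega_1^2+1$. Thus $S_2$ tells apart the ranks $0$, $1$ and $\ge2$, and nothing else about $T$ survives the multiplication by $\omega_1$.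
\end{example}

In general $S_\alpha$ sees $\min(\rho(T),\alpha)$. By \eqref{eq:rec} the exponent at each stage should be one more than the supremum of the earlier exponents, so define for $\mu<\omega_1$
\[
h(0)=0,\qquad h(\mu)=\kappa(\mu)+1\ \ (\mu>0),\qquad\text{where }\kappa(\mu)=\sup_{\sigma<\mu}h(\sigma).
\]
The function $h$ is strictly increasing. Explicitly, $h(\mu)=\mu$ for $\mu<\omega$ and $h(\mu)=\mu+1$ for $\omega\le\mu<\omega_1$: by induction $\kappa(\mu)=\mu-1$ for $0<\mu<\omega$, $\kappa(\mu)=\mu$ for limit $\mu$, and $\kappa(\sigma+1)=h(\sigma)=\sigma+1$ for $\sigma\ge\omega$. In particular $\mu\le h(\mu)<\omega_1$.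

\begin{lemma}\label{lem:F}
Let $T$ be a tree, $\alpha<\omega_1$ and $\mu=\min(\rho(T),\alpha)$. Then $F(T,\alpha)=1$ if $\mu=0$, and $F(T,\alpha)=\omega_1^{h(\mu)}+1$ if $\mu>0$. In both cases
\begin{equation}\label{eq:bounds}
\omega_1^{h(\mu)}\le F(T,\alpha)\le\omega_1^{h(\mu)}\cdot2 .
\end{equation}
\end{lemma}

\begin{proof}
Induction on $\alpha$, for all trees at once. If $\mu=0$, then $\alpha=0$ or $T=\{\emptyset\}$, so $X(T,\alpha)=0$ and $F(T,\alpha)=1=\omega_1^{h(0)}$. Let $\mu>0$, $\kappa=\kappa(\mu)$ and $X=X(T,\alpha)$.

\emph{Upper bound for $X$.} Let $\langle n\rangle\in T$, $\beta<\alpha$ and $\mu'=\min(\rho(T_n),\beta)$. Then $\mu'\le\beta<\alpha$. Also $\mu'<\rho(T)$, by (R1) if $\rho(T)\neq\infty$ and because $\mu'$ is an ordinal if $\rho(T)=\infty$. So $\mu'<\mu$ and $h(\mu')\le\kappa$, and \eqref{eq:bounds} for $\beta$ gives $F(T_n,\beta)\le\omega_1^\kappa\cdot2$. Hence $X\le\omega_1^\kappa\cdot\delta$ with $\delta=2\cdot\alpha\cdot\omega$, and $0<\delta<\omega_1$.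

\emph{Lower bound for $X$.} Let $\sigma<\mu$. By (R2) there is $n$ with $\langle n\rangle\in T$ and $\rho(T_n)\ge\sigma$, and $\beta=\sigma$ is allowed in \eqref{eq:rec} because $\sigma<\alpha$. Since $\min(\rho(T_n),\sigma)=\sigma$, we get $X\ge F(T_n,\sigma)\ge\omega_1^{h(\sigma)}$. If $\mu$ is a successor $\sigma+1$, then $h(\sigma)=\kappa$. If $\mu$ is a limit, then $\kappa$ is a limit and $\sup_{\sigma<\mu}\omega_1^{h(\sigma)}=\omega_1^\kappa$. In both cases $X\ge\omega_1^\kappa$.

By \eqref{eq:absorb1}, $\omega_1^{\kappa+1}\le X\cdot\omega_1\le\omega_1^\kappa\cdot\delta\cdot\omega_1=\omega_1^{\kappa+1}$. So $X\cdot\omega_1=\omega_1^{h(\mu)}$, and \eqref{eq:rec} gives the claim.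
\end{proof}

\subsection{The sequence}

For a fixed $\alpha$, the trees produce only the countably many values indexed by $\mu\le\alpha$. To see all countable ranks in one order we concatenate the $S_\alpha$. Let $W=\{(\alpha,p):\alpha<\omega_1,\ p\in S_\alpha\}$, well-ordered first by $\alpha$ and then by the order of $S_\alpha$, and for $s\in\omega^{<\omega}$ let
\[
B_s=\{(\alpha,p)\in W:\lambda(p)=s\}.
\]

\begin{proposition}\label{prop:types}
Let $T$ be a tree and $\tau=\operatorname{otp}\big(\bigcup_{s\in T}B_s\big)$. If $\rho(T)=\rho<\omega_1$, then $\tau=\omega_1^{h(\rho)+1}$. If $\rho(T)=\infty$, then $\tau=\omega_1^{\omega_1}$.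
\end{proposition}

\begin{proof}
We have $\tau=\sum_{\alpha<\omega_1}F(T,\alpha)$. Let $\rho(T)=\rho<\omega_1$. By \eqref{eq:bounds} every term is at most $\omega_1^{h(\rho)}\cdot2$, so $\tau\le\omega_1^{h(\rho)}\cdot2\cdot\omega_1=\omega_1^{h(\rho)+1}$. The terms with $\alpha\ge\rho$ are at least $\omega_1^{h(\rho)}$, and $[\rho,\omega_1)$ has order type $\omega_1$, so $\tau\ge\omega_1^{h(\rho)}\cdot\omega_1$.

Let $\rho(T)=\infty$, so that $\mu=\alpha$ in Lemma~\ref{lem:F}. For $\gamma<\omega_1$,
\[
\sum_{\alpha<\gamma}F(T,\alpha)\le\omega_1^{h(\gamma)}\cdot2\cdot\gamma<\omega_1^{h(\gamma)+1}<\omega_1^{\omega_1},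
\]
and $\tau$ is the supremum of these partial sums, so $\tau\le\omega_1^{\omega_1}$. Conversely $\tau\ge F(T,\alpha)\ge\omega_1^{h(\alpha)}\ge\omega_1^\alpha$ for every $\alpha<\omega_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unsound}]
The full tree $\omega^{<\omega}$ has rank $\infty$ and $W=\bigcup_{s\in\omega^{<\omega}}B_s$, so $\operatorname{otp}(W)=\omega_1^{\omega_1}$ by Proposition~\ref{prop:types}. Transfer $\langle B_s\mid s\in\omega^{<\omega}\rangle$ along the isomorphism of $W$ with $\omega_1^{\omega_1}$ and re-index it by $\omega$. By Lemma~\ref{lem:ranks} and Proposition~\ref{prop:types}, the spektron of the resulting $(\omega_1^{\omega_1})$-sequence contains $\omega_1^{h(\rho)+1}$ for every $\rho<\omega_1$. As $h$ is strictly increasing, these ordinals form a set of order type $\omega_1$, which is uncountable.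
\end{proof}

\begin{remark}
The pieces are short compared with their union. The initial segments of $s$ form a tree of finite rank $|s|$, so $\operatorname{otp}(B_s)\le\omega_1^{|s|+1}<\omega_1^\omega$ for every $s$, while the union of the countably many $B_s$ has order type $\omega_1^{\omega_1}$.
\end{remark}

\section{Soundness below $\omega_1^{\omega_1}$}\label{sec:sound}

In this section $\omega_1$ is regular and $\aleph_1\nleqslant2^{\aleph_0}$. Every ordinal below $\omega_1^{\omega_1}$ is at most $\omega_1^\alpha$ for some $\alpha<\omega_1$, so it suffices to show that each such $\omega_1^\alpha$ is sound. Fix $\alpha<\omega_1$ and an $(\omega_1^\alpha)$-sequence $B$. The \emph{trace} of a point $x<\omega_1^\alpha$ is $c_x=\{n:x\in B_n\}$, and for $a\subseteq\omega$ we put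
\[
D(a)=\bigcup_{n\in a}B_n=\{x<\omega_1^\alpha:c_x\cap a\ne\emptyset\}.
\]
The hypothesis $\aleph_1\nleqslant2^{\aleph_0}$ enters only through the next lemma.

\begin{lemma}\label{lem:fact0}
A well-orderable set that injects into $\mathcal P(\omega)$ is countable.
\end{lemma}

\begin{proof}
An uncountable well-ordered set has order type at least $\omega_1$, so $\omega_1$ would inject into $\mathcal P(\omega)$.
\end{proof}

\subsection{The case $\alpha=2$}\label{sub:two}

Cut $\omega_1^2$ into the rows $P_\xi=[\omega_1\xi,\omega_1(\xi+1))$, $\xi<\omega_1$. The set $C$ of traces that occur is well-ordered by first occurrence, so it is countable by Lemma~\ref{lem:fact0}. For a row $P$ let $I(P)$ be the set of traces of points of $P$, and $U(P)$ the set of traces that uncountably many points of $P$ have. Each of the countably many traces outside $U(P)$ belongs to countably many points of $P$, so by regularity all these points lie in an initial segment of $P$ of countable length $\zeta(P)$. Hence $D(a)\cap P$ has order type $\omega_1$ if some $c\in U(P)$ meets $a$, and otherwise has order type at most $\zeta(P)$; it is empty exactly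 when no $c\in I(P)$ meets $a$. The pair $(I(P),U(P))$ therefore decides, for every $a$, whether $\operatorname{otp}(D(a)\cap P)$ is zero, countable and nonzero, or $\omega_1$.

Now repeat the argument one level up. The pairs that occur form a well-orderable subset of $\mathcal P(C)^2$, so there are countably many of them, and there is $\zeta<\omega_1$ such that every row $P_\xi$ with $\xi\ge\zeta$ shares its pair with uncountably many rows. Consider the part of $D(a)$ in these rows, the \emph{tail}. If one of them contributes $\omega_1$, then uncountably many do and the tail has type $\omega_1^2$. If none does but one contributes a point, then the tail is a sum with uncountably many nonzero terms and, by regularity, countable partial sums, so it has type $\omega_1$. Otherwise it is empty. The remaining \emph{head} has type $\omega_1\varepsilon+r$ with $r<\omega_1$ and $\varepsilon\le\zeta$. The final segment of type $r$ meets only rows whose contribution is countable, since a nonempty final segment of a set of type $\omega_1$ has type $\omega_1$; thus $r\le\delta\zeta$ with $\delta=\sup_{\xi<\zeta}\zeta(P_\xi)<\omega_1$. As $\zeta$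 and $\delta$ do not depend on $a$, there are countably many possibilities for head and tail, and the spektron is countable.

Two features carry over. A countable classification of blocks controls the leading exponent of the order type, and it cannot do more: a row with one point of trace $\{0\}$ and a row with two such points, all other traces being empty, have the same pair but contribute $1$ and $2$ to $D(\{0\})$. The coefficients must therefore be bounded by a separate argument, uniformly in $a$. We treat exponents first.

\subsection{Leading exponents of sums}

For $\theta>0$ let $\ell(\theta)$ be the leading exponent, the $\gamma$ with $\omega_1^\gamma\le\theta<\omega_1^{\gamma+1}$, and put $\ell(0)=-1$. Suprema of values of $\ell$ are taken in $\{-1\}\cup\mathrm{Ord}$, with $\sup\emptyset=-1$. Let $(-1)^+=-1$ and $\gamma^+=\gamma+1$ for $\gamma\ge0$.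

\begin{lemma}\label{lem:ell}
\begin{enumerate}
\item[(a)] If $\zeta<\omega_1$, then $\ell\big(\sum_{i<\zeta}\theta_i\big)=\ell\big(\sup_{i<\zeta}\theta_i\big)=\sup_{i<\zeta}\ell(\theta_i)$.
\item[(b)] Let $\langle\theta_\xi\mid\xi<\omega_1\rangle$ be such that the set $V=\{\ell(\theta_\xi):\xi<\omega_1\}$ is countable and every value in $V$ is taken for uncountably many $\xi$. Let $\gamma=\sup V$. Then $\sum_{\xi<\omega_1}\theta_\xi$ is $0$ if $\gamma=-1$ and $\omega_1^{\gamma+1}$ if $\gamma\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\gamma=\sup_i\ell(\theta_i)$. If $\gamma=-1$, all $\theta_i$ are $0$. Let $\gamma\ge0$. As $\sup_i\theta_i\le\sum_i\theta_i$, it is enough to show $\omega_1^\gamma\le\sup_i\theta_i$ and $\sum_i\theta_i<\omega_1^{\gamma+1}$. Since $\theta_i<\omega_1^\gamma\cdot\omega_1$, there is a least $\delta_i<\omega_1$ with $\theta_i\le\omega_1^\gamma\delta_i$. By regularity $\delta=\sup_i\delta_i<\omega_1$, so $\sum_i\theta_i\le\omega_1^\gamma\delta\zeta<\omega_1^{\gamma+1}$. If $\ell(\theta_i)=\gamma$ for some $i$, then $\theta_i\ge\omega_1^\gamma$. If not, $\gamma$ is a limit ordinal in which the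 values $\ell(\theta_i)\ge0$ are cofinal, and $\sup_i\theta_i$ is at least the supremum of the corresponding $\omega_1^{\ell(\theta_i)}$, which is $\omega_1^\gamma$.

(b) Let $\gamma\ge0$. By (a) every proper partial sum is below $\omega_1^{\gamma+1}$, so the sum is at most $\omega_1^{\gamma+1}$. For the lower bound we cut $\omega_1$ into intervals in each of which every value in $V$ occurs. Given $\zeta<\omega_1$ and $v\in V$, let $\xi_v\ge\zeta$ be least with $\ell(\theta_{\xi_v})=v$; it exists because $v$ is taken uncountably often. Put $\zeta'=\sup_{v\in V}(\xi_v+1)$, which is countable by regularity and exceeds $\zeta$. By (a), $\sum_{\zeta\le\xi<\zeta'}\theta_\xi$ has leading exponent $\gamma$, so it is at least $\omega_1^\gamma$. Define $\zeta_0=0$, $\zeta_{j+1}=\zeta_j'$, and $\zeta_j=\sup_{i<j}\zeta_i$ for limit $j<\omega_1$, countable again by regularity. The $\omega_1$ consecutive intervals $[\zeta_j,\zeta_{j+1})$ each contribute at least $\omega_1^\gamma$, so the sum is at least $\omega_1^\gamma\cdot\omega_1$.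
\end{proof}

\subsection{Blocks and their classes}

For $\beta\le\alpha$, a \emph{$\beta$-block} is an interval $[\omega_1^\beta\nu,\omega_1^\beta(\nu+1))$ contained in $\omega_1^\alpha$. The set $\mathrm{Bl}_\beta$ of $\beta$-blocks is well-ordered by position. The $0$-blocks are the singletons, and the only $\alpha$-block is $\omega_1^\alpha$. For a block $P$ let $\theta(P,a)=\operatorname{otp}(D(a)\cap P)$. Blocks decompose as follows.

\emph{Successor level.} A $(\beta+1)$-block $P=[\omega_1^{\beta}\omega_1\nu,\ \omega_1^\beta(\omega_1\nu+\omega_1))$ is the concatenation of the $\beta$-blocks $P_\xi=[\omega_1^\beta(\omega_1\nu+\xi),\ \omega_1^\beta(\omega_1\nu+\xi+1))$, $\xi<\omega_1$. Hence $\theta(P,a)=\sum_{\xi<\omega_1}\theta(P_\xi,a)$.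

\emph{Limit level.} Let $\beta$ be a limit, $P=[\omega_1^\beta\nu,\omega_1^\beta\nu+\omega_1^\beta)$ and $\gamma<\beta$. Writing $\beta=\gamma+\chi$, we have $\omega_1^\beta\nu=\omega_1^\gamma(\omega_1^\chi\nu)$, so the initial segment $P_{(\gamma)}$ of $P$ of length $\omega_1^\gamma$ is a $\gamma$-block. These initial segments increase with $\gamma$ and cover $P$, because $\omega_1^\beta=\sup_{\gamma<\beta}\omega_1^\gamma$. Hence $\theta(P,a)=\sup_{\gamma<\beta}\theta(P_{(\gamma)},a)$.

We define equivalence relations $E_\beta$ on $\mathrm{Bl}_\beta$, with set of classes $C_\beta=\mathrm{Bl}_\beta/E_\beta$, by recursion on $\beta\le\alpha$. The successor step is the pair $(I,U)$ of Section~\ref{sub:two}; at a limit level, a block is described by its initial segments.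
\begin{itemize}
\item $\{x\}\mathrel{E_0}\{x'\}$ if $c_x=c_{x'}$.
\item For $P\in\mathrm{Bl}_{\beta+1}$ let $I(P)\subseteq C_\beta$ be the set of classes that contain some $P_\xi$, and $U(P)\subseteq I(P)$ the set of classes that contain $P_\xi$ for uncountably many $\xi$. Then $P\mathrel{E_{\beta+1}}P'$ if $I(P)=I(P')$ and $U(P)=U(P')$.
\item For limit $\beta$, $P\mathrel{E_\beta}P'$ if $P_{(\gamma)}\mathrel{E_\gamma}P'_{(\gamma)}$ for all $\gamma<\beta$.
\end{itemize}

\begin{lemma}\label{lem:countable}
$C_\beta$ is countable for every $\beta\le\alpha$.
\end{lemma}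

\begin{proof}
Each $C_\beta$ has a canonical well-ordering, by the first block in a class. By Lemma~\ref{lem:fact0} it suffices to inject $C_\beta$ into $\mathcal P(\omega)$, and for this it suffices to inject it into the power set of a countable set. We use induction on $\beta$. The set $C_0$ injects into $\mathcal P(\omega)$ by the trace. The set $C_{\beta+1}$ injects by $(I,U)$ into $\mathcal P(C_\beta)^2$, that is, into $\mathcal P(C_\beta\times2)$.

Let $\beta$ be a limit. A class in $C_\beta$ is determined by a sequence of classes in the countable sets $C_\gamma$, $\gamma<\beta$, but we cannot choose enumerations of all the $C_\gamma$ at once. Instead let $o_\gamma<\omega_1$ be the order type of the canonical well-ordering of $C_\gamma$; by regularity $o=\sup_{\gamma<\beta}o_\gamma<\omega_1$. Send the class of $P$ to the function $\beta\to o$ that maps $\gamma$ to the position of the class of $P_{(\gamma)}$ in $C_\gamma$. This is an injection of $C_\beta$ into $\mathcal P(\beta\times o)$, and $\beta\times o$ is countable.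
\end{proof}

Let $P\in\mathrm{Bl}_{\beta+1}$. For each $c\in C_\beta\setminus U(P)$ the set $\{\xi:P_\xi\in c\}$ is countable, so its supremum is countable; there are countably many $c$, so these suprema are bounded in $\omega_1$. Let $\zeta(P)<\omega_1$ be least such that the class of $P_\xi$ is in $U(P)$ for all $\xi\ge\zeta(P)$. This ordinal does not depend on $a$. It splits $\theta(P,a)$ into a head and a tail:
\begin{equation}\label{eq:split}
\theta(P,a)=H(P,a)+R(P,a),\qquad H(P,a)=\sum_{\xi<\zeta(P)}\theta(P_\xi,a),\qquad R(P,a)=\sum_{\zeta(P)\le\xi<\omega_1}\theta(P_\xi,a).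
\end{equation}

\begin{lemma}\label{lem:class}
Let $a\subseteq\omega$ and $\beta\le\alpha$.
\begin{enumerate}
\item[(a)] If $P\mathrel{E_\beta}P'$, then $\ell(\theta(P,a))=\ell(\theta(P',a))$. Write $\ell_c(a)$ for the common value on a class $c\in C_\beta$.
\item[(b)] If $\beta<\alpha$, $P\in\mathrm{Bl}_{\beta+1}$ and $\gamma=\sup_{c\in U(P)}\ell_c(a)$, then $R(P,a)$ is $0$ if $\gamma=-1$ and $\omega_1^{\gamma+1}$ if $\gamma\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first show that (a) for $\beta$ implies (b) for $\beta$. The interval $[\zeta(P),\omega_1)$ has order type $\omega_1$. For $\xi$ in it, the class of $P_\xi$ is in $U(P)$, and every class in $U(P)$ contains $P_\xi$ for uncountably many such $\xi$. So the values $\ell(\theta(P_\xi,a))$ form the countable set $\{\ell_c(a):c\in U(P)\}$ and each is taken uncountably often. Lemma~\ref{lem:ell}(b) gives (b).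

Now we prove (a) by induction on $\beta$. For $\beta=0$, $\theta(\{x\},a)$ is $1$ if $c_x\cap a\ne\emptyset$ and $0$ otherwise.

Assume (a), and hence (b), for $\beta$, and let $P\in\mathrm{Bl}_{\beta+1}$. Put
\[
\gamma_H=\sup_{\xi<\zeta(P)}\ell(\theta(P_\xi,a)),\qquad \gamma_I=\sup_{c\in I(P)}\ell_c(a),\qquad \gamma_U=\sup_{c\in U(P)}\ell_c(a).
\]
Then $\ell(H(P,a))=\gamma_H$ by Lemma~\ref{lem:ell}(a) and $\ell(R(P,a))=\gamma_U^+$ by (b). Lemma~\ref{lem:ell}(a) for the two-term sum \eqref{eq:split} gives $\ell(\theta(P,a))=\max(\gamma_H,\gamma_U^+)$. The ordinal $\gamma_H$ need not be determined by the class of $P$, but it can be replaced by $\gamma_I$. Indeed $\gamma_H\le\gamma_I$; and a class in $I(P)$ either occurs before $\zeta(P)$ or belongs to $U(P)$, so $\gamma_I\le\max(\gamma_H,\gamma_U)\le\max(\gamma_H,\gamma_U^+)$. Therefore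
\[
\ell(\theta(P,a))=\max(\gamma_I,\gamma_U^+),
\]
which depends only on $I(P)$, $U(P)$ and $a$.

For limit $\beta$, Lemma~\ref{lem:ell}(a) gives $\ell(\theta(P,a))=\sup_{\gamma<\beta}\ell(\theta(P_{(\gamma)},a))$, which by induction depends only on $a$ and the classes of the $P_{(\gamma)}$.
\end{proof}

\subsection{Bounded coefficients}

Part (b) of Lemma~\ref{lem:class} is what the classification was for: tails are $0$ or pure powers of $\omega_1$. Coefficients larger than $1$ can then arise only from countable sums (heads) and countable suprema (limit levels), and we measure how much these operations can increase them. For $\delta<\omega_1$ call an ordinal \emph{$\delta$-bounded} if it is $0$ or all its coefficients are at most $\delta$. A $\delta$-bounded ordinal is $\delta'$-bounded for $\delta\le\delta'<\omega_1$.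

\begin{lemma}\label{lem:coef}
Let $\delta,\varepsilon,\zeta<\omega_1$.
\begin{enumerate}
\item[(a)] If $x$ is $\delta$-bounded and $y$ is $\varepsilon$-bounded, then $x+y$ is $(\delta+\varepsilon)$-bounded.
\item[(b)] If $Z$ is a nonempty set of $\delta$-bounded ordinals, then $\sup Z$ is $(\delta+1)$-bounded.
\item[(c)] The sum of a $\zeta$-sequence of $\delta$-bounded ordinals is $\big((\delta+1)\zeta+1\big)$-bounded.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Note that $\delta,\varepsilon\le\delta+\varepsilon$. The case $y=0$ is then immediate. Otherwise write $y=\omega_1^\gamma\varepsilon_1+y'$ with leading term $\omega_1^\gamma\varepsilon_1$, and $x=x'+\omega_1^\gamma\delta'+x''$, where $x'$ and $x''$ collect the terms of $x$ with exponent above and below $\gamma$, and $\delta'=0$ if $\gamma$ is not an exponent of $x$. Then $x''<\omega_1^\gamma$, and \eqref{eq:absorb2} gives $x+y=x'+\omega_1^\gamma(\delta'+\varepsilon_1)+y'$. This is the normal form of $x+y$, and $\delta'+\varepsilon_1\le\delta+\varepsilon$.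

(b) Let $S=\sup Z$. If $S\in Z$ we are done. Otherwise $S>0$ and every element of $Z$ is below $S$. Write $S=X+\omega_1^\gamma\delta^*$, where $\omega_1^\gamma\delta^*$ is the last term of the normal form. Let $\delta'<\delta^*$. Since $X+\omega_1^\gamma\delta'<S$, there is $z\in Z$ with $X+\omega_1^\gamma\delta'\le z<X+\omega_1^\gamma\delta^*$. So $z=X+w$ with $\omega_1^\gamma\delta'\le w<\omega_1^\gamma\delta^*$, and division gives $w=\omega_1^\gamma\varepsilon'+r$ with $\delta'\le\varepsilon'<\delta^*$ and $r<\omega_1^\gamma$. The normal form of $z$ consists of the terms of $X$, then $\omega_1^\gamma\varepsilon'$ if $\varepsilon'>0$, then the terms of $r$. As $z$ is $\delta$-bounded, the coefficients in $X$ are at most $\delta$, and $\delta'\le\varepsilon'\le\delta$. This holds for every $\delta'<\delta^*$, and there is at least one, so $\delta^*\le\delta+1$.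

(c) Let $\varepsilon_i=(\delta+1)i+1$. We show by induction on $i<\omega_1$ that sums of length $i$ are $\varepsilon_i$-bounded. The empty sum is $0$. By (a) a sum of length $i+1$ is $(\varepsilon_i+\delta)$-bounded, and $\varepsilon_i+\delta=(\delta+1)i+1+\delta\le(\delta+1)(i+1)<\varepsilon_{i+1}$ because $1+\delta\le\delta+1$. For limit $i$ and $j<i$ we have $\varepsilon_j\le(\delta+1)(j+1)\le(\delta+1)i$, so all proper partial sums are $(\delta+1)i$-bounded, and their supremum is $\varepsilon_i$-bounded by (b).
\end{proof}

The loss of $1$ in (b) is real: the ordinals $\omega_1^\omega+\omega_1^n$, $n<\omega$, are $1$-bounded, and their supremum is $\omega_1^\omega\cdot2$.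

\begin{lemma}\label{lem:uniform}
For every $\beta\le\alpha$ and $P\in\mathrm{Bl}_\beta$ there is $\delta<\omega_1$ such that $\theta(P,a)$ is $\delta$-bounded for all $a\subseteq\omega$.
\end{lemma}

\begin{proof}
Induction on $\beta$; once a $\delta$ is known to exist for $P$, let $\delta(P)$ be the least one, so that no choices are made. For $\beta=0$ take $\delta=1$.

Let $P\in\mathrm{Bl}_{\beta+1}$ and $\zeta=\zeta(P)$. By regularity $\delta'=\sup_{\xi<\zeta}\delta(P_\xi)<\omega_1$. For every $a$, the head $H(P,a)$ is $\varepsilon$-bounded with $\varepsilon=(\delta'+1)\zeta+1$ by Lemma~\ref{lem:coef}(c), and the tail $R(P,a)$ is $1$-bounded by Lemma~\ref{lem:class}(b). So $\theta(P,a)$ is $(\varepsilon+1)$-bounded by \eqref{eq:split} and Lemma~\ref{lem:coef}(a).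

Let $\beta$ be a limit. By regularity $\delta'=\sup_{\gamma<\beta}\delta(P_{(\gamma)})<\omega_1$, and $\theta(P,a)=\sup_{\gamma<\beta}\theta(P_{(\gamma)},a)$ is $(\delta'+1)$-bounded for every $a$ by Lemma~\ref{lem:coef}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sound}]
Apply Lemma~\ref{lem:uniform} to the $\alpha$-block $\omega_1^\alpha$. There is $\delta<\omega_1$ such that $\tau_B(a)=\theta(\omega_1^\alpha,a)$ is $\delta$-bounded for all $a$. Since $\tau_B(a)\le\omega_1^\alpha$, all its exponents are at most $\alpha$. Sending an ordinal to the set of pairs (exponent, coefficient) of its normal form, and $0$ to $\emptyset$, injects the spektron of $B$ into the set of finite subsets of the countable set $(\alpha+1)\times(\delta+1)$. So the spektron is countable, and $\omega_1^\alpha$ is sound for every $\alpha<\omega_1$. Hence all ordinals below $\omega_1^{\omega_1}$ are sound, and by Theorem~\ref{thm:unsound} no other ordinal is.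
\end{proof}

\begin{remark}[What fails without the hypotheses]
If $\xi\mapsto c_\xi$ injects $\omega_1$ into $\mathcal P(\omega)$, then the $(\omega_1)$-sequence $B_n=\{\xi:n\in c_\xi\}$ has exactly these traces, so Lemma~\ref{lem:countable} fails already for $\beta=0$; and the theorem itself fails, since by (ii) the ordinal $\omega_1^{\omega+2}<\omega_1^{\omega_1}$ is unsound when $\omega_1$ is regular. If $\omega_1=\sup_n\xi_n$ with $0<\xi_n<\omega_1$, then $\ell(\xi_n)=0$ for all $n$ but $\ell(\sup_n\xi_n)=1$, so Lemma~\ref{lem:ell}(a) fails. Finally, $\alpha<\omega_1$ is used at the limit levels, where suprema over $\gamma<\beta$ must be countable suprema, and in the last step, where the exponents must range over a countable set. The sequence of Section~\ref{sec:trees} escapes at exactly this last point: the values $\omega_1^{h(\rho)+1}$ are all $1$-bounded, and their exponents are unbounded in $\omega_1$.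
\end{remark}

\begin{thebibliography}{9}

\bibitem{unsound}
\emph{Mathematical Proceedings},
\texttt{https://www.dpmms.cam.ac.uk/\~{}ardm/UnsoundOrdinals.pdf}.

\end{thebibliography}
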